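\title{Directions between planar sets and sums of two products of sumsets in $\mathbb{F}_p$}

\begin{abstract}
We prove that subsets $A,B,C,D$ of $\mathbb{F}_p\setminus\{0\}$ with $|A||B||C||D|\ge 26p^2$ satisfy $(A+A)(B+B)+(C+C)(D+D)=\mathbb{F}_p$, which confirms a conjecture. The main step is a lower bound of order $|B||D|$ for the number of quotients $(d+d')/(b+b')$ in the range where $|B||D|$ is at most a small multiple of $p$. It comes from a lower bound for the number of directions between two disjoint subsets of $\mathbb{F}_p^2$, obtained by combining a second moment identity for a signed function with a polynomial vector field that is tangent to an arrangement of dual lines. The order $p^2$ is optimal, the best constant lies in $[\frac14,26]$, and the assumption that the sets avoid $0$ cannot be dropped.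
\end{abstract}

\section{The problem and the results}\label{sec:intro}

Let $p$ be a prime and $\mathbb{F}_p$ the field of residues modulo $p$. For $U,V\subseteq\mathbb{F}_p$ we write $U+V$, $U-V$ and $UV$ for the sets of all sums $u+v$, differences $u-v$ and products $uv$ with $u\in U$, $v\in V$, and $kU$ for the set of all sums $u_1+\dots+u_k$ with $u_i\in U$. Thus $2U=U+U$ is a sumset. The dilate $\{\xi u:u\in U\}$ is written $\xi\cdot U$, and $-U=(-1)\cdot U$.

How large must sets be before a bounded number of additions and multiplications produces the whole field? Glibichuk proved that $|A||B|\ge 2p$ implies $8AB=\mathbb{F}_p$, and his argument also gives $2(2A)(2B)=\mathbb{F}_p$ and $(2A)(2B)-(2A)(2B)=\mathbb{F}_p$. For four sets the corresponding equation is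
\begin{equation}\label{eq:cover}
(2A)(2B)+(2C)(2D)=\mathbb{F}_p ,
\end{equation}
and it is known to hold for $A,B,C,D\subseteq\mathbb{F}_p\setminus\{0\}$ with $|A||C|>(2+\sqrt2)p$ and $|B||D|>(2+\sqrt2)p$. Both statements point to the same threshold for the product of the four cardinalities. For $C=A$ and $D=B$, the condition $|A||B|\ge2p$ reads $|A||B||C||D|\ge4p^2$, and the two conditions of the four-set result multiply to $|A||B||C||D|>(2+\sqrt2)^2p^2$. One is led to ask whether the product alone decides the matter. This is the conjecture of \cite{equation}: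

\begin{quote}
There is an absolute constant $c>0$ such that \eqref{eq:cover} holds for every prime $p$ and all $A,B,C,D\subseteq\mathbb{F}_p\setminus\{0\}$ with $|A||B||C||D|>cp^2$.
\end{quote}

We prove it with $c=26$.

\begin{theorem}\label{thm:main}
Let $p$ be a prime and let $A,B,C,D\subseteq\mathbb{F}_p\setminus\{0\}$ satisfy $|A||B||C||D|\ge26p^2$. Then $(2A)(2B)+(2C)(2D)=\mathbb{F}_p$.
\end{theorem}

The order $p^2$ cannot be lowered.

\begin{example}\label{ex:quarter}
Let $p$ be odd, $A=B=\{1,\dots,\frac{p-1}2\}$ and $C=D=\{1\}$. Then $2A=2B=\{2,\dots,p-1\}$ does not contain $0$, so $0\notin(2A)(2B)$. Since $(2C)(2D)=\{4\}$, the element $4$ is missing from $(2A)(2B)+(2C)(2D)$, while $|A||B||C||D|=(p-1)^2/4$. For any $c<\frac14$ this exceeds $cp^2$ when $p$ is large. Hence the best constant in the conjecture, the infimum of the admissible $c$, lies in $[\frac14,26]$.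
\end{example}

The content of the conjecture lies in the unbalanced cases. Suppose that $|D|=1$ and that $A,B,C$ have about $3p^{2/3}$ elements each. The product is about $27p^2$, but $|B||D|$ and $|A||D|$ are both of order $p^{2/3}$, so no exchange of $A$ with $B$ or of $C$ with $D$ makes the two separate conditions hold.

Our route to \eqref{eq:cover} is to fix $b,b',d,d'$ well and let only the elements of $A$ and $C$ vary. With $\xi=(d+d')/(b+b')$, the elements obtained form the dilate by $b+b'$ of $2(A+\xi\cdot C)$, which is everything as soon as $|A+\xi\cdot C|>p/2$. A second moment count shows that fewer than $p^2/(|A||C|)$ values of $\xi$ fail this test, and under the hypothesis of Theorem~\ref{thm:main} this number is at most $|B||D|/26$. So everything depends on having a positive proportion of $|B||D|$ different quotients. For $B,D\subseteq\mathbb{F}_p$ with $B\cap(-B)=\emptyset$, so that no denominator vanishes, put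
\[
T(B,D)=\Big\{\frac{d+d'}{b+b'}:\ b,b'\in B,\ d,d'\in D\Big\}.
\]

\begin{theorem}\label{thm:quot}
Let $p$ be odd and let $B,D\subseteq\mathbb{F}_p\setminus\{0\}$ be non-empty with $B\cap(-B)=\emptyset$ and $N=|B||D|\le\frac{14}5p$. Then $|T(B,D)|\ge N/13$.
\end{theorem}

Some upper bound on $N/p$ is needed because $|T(B,D)|\le p$. The order $N$ is correct: for $B=\{1,\dots,k\}$ and $D=\{1,\dots,l\}$ with $2k<p$ and $l<p$ we have $|T(B,D)|\le|2B||2D|\le(2k-1)(2l-1)<4N$.

The product structure plays almost no role, and the natural setting is the plane. The \emph{direction} of a non-zero vector $(u,v)\in\mathbb{F}_p^2$ is its slope $v/u$ if $u\ne0$ and the symbol $\infty$ if $u=0$; two non-zero vectors have the same direction exactly when they are proportional. For disjoint non-empty $P,Q\subseteq\mathbb{F}_p^2$ let $\operatorname{dir}(P,Q)$ be the set of directions of the vectors $q-r$ with $q\in P$, $r\in Q$. If $B\cap(-B)=\emptyset$ and $P=B\times D$, then $P\cap(-P)=\emptyset$, the vectors $q-r$ with $q\in P$, $r\in -P$ are the vectors $(b+b',d+d')$, and therefore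
\begin{equation}\label{eq:Tdir}
T(B,D)=\operatorname{dir}(P,-P),\qquad P=B\times D .
\end{equation}

\begin{theorem}\label{thm:dir}
Let $p$ be odd and let $P,Q\subseteq\mathbb{F}_p^2$ be disjoint and non-empty with $N=|P|\le|Q|$ and $N\le\frac{14}5p$. Suppose that every line contains fewer than $\frac35N$ points of $P$. Then $|\operatorname{dir}(P,Q)|\ge N/22$. If moreover $Q=-P$, then $|\operatorname{dir}(P,-P)|\ge N/13$.
\end{theorem}

A condition on lines is necessary: if $P\cup Q$ lies on one line, there is a single direction. The left side of \eqref{eq:cover} is the set of values $(q+q')\cdot(u+u')$ of the standard bilinear form $(z_1,z_2)\cdot(u_1,u_2)=z_1u_1+z_2u_2$, with $q,q'\in B\times D$ and $u,u'\in A\times C$, and Theorem~\ref{thm:dir} yields a version of the conjecture for planar sets that need not be products.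

\begin{theorem}\label{thm:planar}
Let $p$ be odd and let $P,U\subseteq\mathbb{F}_p^2$ be non-empty with $P\cap(-P)=\emptyset$, $|P|\le\frac{14}5p$ and $|P||U|\ge13p^2$. Suppose that every line contains fewer than $\frac35|P|$ points of $P$. Then $\{(q+q')\cdot(u+u'):q,q'\in P,\ u,u'\in U\}=\mathbb{F}_p$.
\end{theorem}

Section~\ref{sec:moment} collects what a second moment identity gives; it settles the case of large $|B||D|$, where it lowers the constant $2+\sqrt2$ to $3$, and in general it shows that $P$ has few collisions in the directions outside $\operatorname{dir}(P,Q)$. Section~\ref{sec:field} contains the algebraic lemma that exploits this. Theorems~\ref{thm:dir} and~\ref{thm:quot} follow in Section~\ref{sec:dir}, Theorems~\ref{thm:main} and~\ref{thm:planar} in Section~\ref{sec:cover}, where we also show that $0$ must be excluded.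

\section{Projections and the second moment}\label{sec:moment}

Write points of $\mathbb{F}_p^2$ as $(b,d)$, and let $\mathbb{P}=\mathbb{F}_p\cup\{\infty\}$ be the set of the $p+1$ directions. For $y\in\mathbb{P}$ define the linear map $\pi_y:\mathbb{F}_p^2\to\mathbb{F}_p$ by
\[
\pi_y(b,d)=d-by\quad(y\in\mathbb{F}_p),\qquad\pi_\infty(b,d)=b .
\]
The kernel of $\pi_y$ consists of $0$ and the vectors of direction $y$. Hence two distinct points $q,r$ satisfy $\pi_y(q)=\pi_y(r)$ for exactly one $y\in\mathbb{P}$, the direction of $q-r$. For a real function $F$ on $\mathbb{F}_p^2$ let $F_y(x)=\sum_{\pi_y(z)=x}F(z)$ be its sum over a line of direction $y$. For a set $P$ we write $P_y(x)=\#\{q\in P:\pi_y(q)=x\}$ and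
\[
E_y(P)=\sum_{x\in\mathbb{F}_p}P_y(x)^2 .
\]
This is the number of ordered pairs of points of $P$ with the same image under $\pi_y$, so $E_y(P)-|P|\ge0$ counts the ordered pairs of distinct points whose difference has direction $y$. Since $\sum_xP_y(x)=|P|$ and $P_y$ is supported on $\pi_y(P)$, the Cauchy--Schwarz inequality gives
\begin{equation}\label{eq:cs}
E_y(P)\ge\frac{|P|^2}{|\pi_y(P)|}\ge\frac{|P|^2}{p}\qquad(P\ne\emptyset).
\end{equation}

\begin{lemma}\label{lem:identity}
For every real function $F$ on $\mathbb{F}_p^2$,
\[
\sum_{y\in\mathbb{P}}\sum_{x\in\mathbb{F}_p}F_y(x)^2=p\sum_zF(z)^2+\Big(\sum_zF(z)\Big)^2 .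
\]
\end{lemma}

\begin{proof}
The left side is $\sum_{z,z'}F(z)F(z')\,\#\{y:\pi_y(z)=\pi_y(z')\}$. The count is $p+1$ for $z=z'$ and $1$ for $z\neq z'$, that is, $1$ for every pair plus $p$ for the diagonal pairs.
\end{proof}

The first application makes the reduction of Section~\ref{sec:intro} precise.

\begin{lemma}\label{lem:cover}
Let $U\subseteq\mathbb{F}_p^2$ be non-empty and let $Z$ be a set of non-zero vectors having at least $p^2/|U|$ different directions. Then some $z\in Z$ satisfies $\{z\cdot(u+u'):u,u'\in U\}=\mathbb{F}_p$.
\end{lemma}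

\begin{proof}
Put $n=|U|$ and call $y\in\mathbb{P}$ \emph{bad} if $|\pi_y(U)|\le p/2$. Lemma~\ref{lem:identity} for the indicator function of $U$ gives $\sum_yE_y(U)=pn+n^2$, so
\[
\sum_{y\in\mathbb{P}}\Big(E_y(U)-\frac{n^2}p\Big)=pn+n^2-\frac{(p+1)n^2}p<pn .
\]
By \eqref{eq:cs} all terms are non-negative, and a bad $y$ has $E_y(U)\ge2n^2/p$, so it contributes at least $n^2/p$. Hence fewer than $p^2/n$ elements of $\mathbb{P}$ are bad.

For $z=(z_1,z_2)\neq0$ we have $z\cdot u=z_2\,\pi_y(u)$ with $y=-z_1/z_2$ if $z_2\ne0$, and $z\cdot u=z_1\,\pi_y(u)$ with $y=\infty$ if $z_2=0$. The assignment from the direction of $z$ to $y$ is the bijection of $\mathbb{P}$ that sends $m$ to $-1/m$ and exchanges $0$ and $\infty$. So some $z\in Z$ has a $y$ that is not bad, and $S=\{z\cdot u:u\in U\}$, a non-zero dilate of $\pi_y(U)$, has more than $p/2$ elements. For every $t\in\mathbb{F}_p$ the sets $S$ and $\{t\}-S$ then intersect, so $t\in S+S$.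
\end{proof}

\begin{corollary}\label{cor:reduce}
Let $p$ be odd and let $A,B,C,D\subseteq\mathbb{F}_p\setminus\{0\}$ be non-empty. There is a set $B'\subseteq B$ with $B'\cap(-B')=\emptyset$ and $|B'|\ge|B|/2$. For any such $B'$, if $|T(B',D)|\ge p^2/(|A||C|)$, then \eqref{eq:cover} holds.
\end{corollary}

\begin{proof}
Since $p$ is odd, $\mathbb{F}_p\setminus\{0\}$ is partitioned into the two-element sets $\{x,-x\}$. As $0\notin B$, choosing one element of $B$ from each such pair that meets $B$ gives $B'$. Apply Lemma~\ref{lem:cover} to $U=A\times C$ and to the set $Z$ of vectors $(b+b',d+d')$ with $b,b'\in B'$, $d,d'\in D$, whose directions form $T(B',D)$. For the vector it provides, every element of $\mathbb{F}_p$ has the form $(b+b')(a+a')+(d+d')(c+c')$.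
\end{proof}

We now turn to $\operatorname{dir}(P,Q)$. If $y\notin\operatorname{dir}(P,Q)$, no line of direction $y$ meets both sets. To use this, give $P$ and $Q$ opposite signs, weighted so that the total mass is zero. The term $(\sum F)^2$ in Lemma~\ref{lem:identity} then disappears, while in the directions outside $\operatorname{dir}(P,Q)$ no cancellation between $P$ and $Q$ can occur.

\begin{lemma}\label{lem:energy}
Let $P,Q\subseteq\mathbb{F}_p^2$ be disjoint and non-empty with $N=|P|\le|Q|$. Let $S=\operatorname{dir}(P,Q)$ and $T=S\cap\mathbb{F}_p$. Then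
\begin{equation}\label{eq:energy}
\sum_{y\in\mathbb{F}_p\setminus T}\big(E_y(P)-N\big)\le\lambda|T|N,
\end{equation}
with $\lambda=2$ in general and with $\lambda=1$ if $Q=-P$. If $Q=-P$, then also
\begin{equation}\label{eq:large}
|S|>p-p^2/N .
\end{equation}
\end{lemma}

\begin{proof}
Put $n=|Q|$ and $F=n1_P-N1_Q$. Then $\sum F=0$, and $\sum F^2=n^2N+N^2n$ because $P\cap Q=\emptyset$. Also $F_y=nP_y-NQ_y$, and for $y\notin S$ we have $P_y(x)Q_y(x)=0$ for all $x$, so $\sum_xF_y(x)^2=n^2E_y(P)+N^2E_y(Q)$. Dropping the non-negative terms with $y\in S$ from Lemma~\ref{lem:identity} gives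
\begin{equation}\label{eq:signed}
\sum_{y\in\mathbb{P}\setminus S}\big(n^2E_y(P)+N^2E_y(Q)\big)\le p\,(n^2N+N^2n).
\end{equation}
Keep only the $p-|T|$ terms with $y\in\mathbb{F}_p\setminus T$, use $E_y(Q)\ge n$, and subtract $n^2N+N^2n$ from each term:
\[
n^2\sum_{y\in\mathbb{F}_p\setminus T}\big(E_y(P)-N\big)\le|T|\,(n^2N+N^2n)\le2|T|\,n^2N ,
\]
where the last step uses $N\le n$. This is \eqref{eq:energy} with $\lambda=2$.

If $Q=-P$, then $n=N$ and $Q_y(x)=P_y(-x)$ by linearity of $\pi_y$, so $E_y(Q)=E_y(P)$ and \eqref{eq:signed} becomes $\sum_{y\in\mathbb{P}\setminus S}E_y(P)\le pN$. Subtracting $N$ from each of the $p-|T|$ terms with $y\in\mathbb{F}_p\setminus T$ gives \eqref{eq:energy} with $\lambda=1$. Bounding each of the $p+1-|S|$ terms below by $N^2/p$, by \eqref{eq:cs}, gives $p+1-|S|\le p^2/N$, which implies \eqref{eq:large}.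
\end{proof}

When $|B||D|$ is a sufficiently large multiple of $p$, the bound \eqref{eq:large} is all that is needed.

\begin{proposition}\label{prop:three}
Let $A,B,C,D\subseteq\mathbb{F}_p\setminus\{0\}$ be non-empty, and write $|A||C|=\alpha p$ and $|B||D|=\beta p$. If $2/\beta+1/\alpha\le1$, then \eqref{eq:cover} holds. In particular it holds if $|A||C|\ge3p$ and $|B||D|\ge3p$, so the constant $2+\sqrt2$ in the result quoted in Section~\ref{sec:intro} may be replaced by $3$.
\end{proposition}

\begin{proof}
For $p=2$ we have $\beta=\frac12$ and the hypothesis fails, so $p$ is odd. Take $B'$ as in Corollary~\ref{cor:reduce} and $P=B'\times D$, so that $|P|\ge\beta p/2$. By \eqref{eq:Tdir} and \eqref{eq:large}, $|T(B',D)|>p(1-2/\beta)\ge p/\alpha=p^2/(|A||C|)$.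
\end{proof}

For $N\le p$ the bound \eqref{eq:large} is empty, but \eqref{eq:energy} is not. The $N^2-N$ ordered pairs of distinct points of $P$ are distributed among the directions, and \eqref{eq:energy} says that at most $\lambda|T|N$ of them have a finite direction outside $T$. If $|T|$ were a small fraction of $N$, then most pairs inside $P$ would have their direction in the small set $T\cup\{\infty\}$, although $T$ was defined through pairs between $P$ and $Q$ only. The next section shows that this forces most of $P$ onto a line.

\section{A vector field tangent to the dual lines}\label{sec:field}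

For $P\subseteq\mathbb{F}_p^2$ and $T\subseteq\mathbb{F}_p$ define the \emph{excess}
\[
M(P,T)=\sum_{y\in\mathbb{F}_p\setminus T}\ \sum_{x\in\mathbb{F}_p}\max\big(P_y(x)-1,0\big).
\]
It vanishes exactly when $\pi_y$ is injective on $P$ for all $y\in\mathbb{F}_p\setminus T$, that is, when $T$ contains every finite direction determined by two points of $P$.

\begin{lemma}\label{lem:core}
Let $P\subseteq\mathbb{F}_p^2$ and $T\subseteq\mathbb{F}_p$, with $|P|=N$ and $|T|=t$. Let $\delta\ge0$ be an integer with $(\delta+1)(\delta+2)>2M(P,T)$, and let $\Delta=\delta+t$. If $\Delta<p$, then either $N\le3\delta+2t-1$, or some line of $\mathbb{F}_p^2$ contains at least $N-\Delta$ points of $P$.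
\end{lemma}

For zero excess we may take $\delta=0$, and the lemma says that a set with $t<p$ finite directions has at most $2t-1$ points or has all but $t$ of its points on a line. An excess $M$ is paid for by a loss of order $\sqrt M$.

\subsection*{The idea}

We work in $\mathbb{F}_p[X,Y]$; degrees are total degrees unless stated otherwise, and $\deg0=-\infty$. To the point $(b,d)$ attach the linear polynomial
\[
L_{b,d}=X+bY-d .
\]
Its zero set, the \emph{dual line}, passes through $(x,y)$ exactly when $\pi_y(b,d)=x$. So $P_y(x)$ is the number of dual lines of $P$ through $(x,y)$, and small excess means that most crossings of dual lines lie on the $t$ rows $Y=\tau$, $\tau\in T$.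

Think of a pair of polynomials $(K,W)$ as the vector field, or derivation, $\Theta=K\partial_X+W\partial_Y$; it is $\mathbb{F}_p$-linear and obeys the product rule $\Theta(fg)=f\,\Theta g+g\,\Theta f$. The dual line of $(b,d)$ runs in the direction $(-b,1)$, and the field is tangent to it when $K=-bW$ along it, that is, when $L_{b,d}$ divides $K+bW=\Theta L_{b,d}$. The proof builds a field of degree at most $\Delta$ that is tangent to all $N$ dual lines and to the $t$ rows, and then bounds the number of lines to which a field of given degree can be tangent. For the second task the real picture is a guide: along a trajectory $x'=K$, $y'=W$ one has $x''=\Theta K$, $y''=\Theta W$, and the trajectory is straight where $x'y''-y'x''$ vanishes. So we consider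
\[
J=K\,\Theta W-W\,\Theta K ,
\]
which should be divisible by every tangent line. Either $J\neq0$ and its degree bounds the number of lines, or $J=0$ and the field is so special that the lines can be described.

\begin{example}\label{ex:three}
Let $p$ be odd and $P=\{(0,0),(0,1),(1,0)\}$. The images under $\pi_y$ are $0,1,-y$, which are distinct unless $y\in T=\{0,-1\}$. So the excess is $0$, and $\delta=0$, $t=\Delta=2$. The dual lines are $X$, $X-1$, $X+Y$. Take $W=Y(Y+1)$, which vanishes on the two rows, and look for $K$ of degree at most $2$ with $X\mid K$, $X-1\mid K$ and $X+Y\mid K+W$. The first two conditions give $K=cX(X-1)$. On $X=-Y$ we have $X(X-1)=Y(Y+1)$, so the third gives $c=-1$ and $K=X-X^2$. Now $\Theta W=W(2Y+1)$ and $\Theta K=K(1-2X)$, so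
\[
J=KW\big((2Y+1)-(1-2X)\big)=-2\,X(X-1)(X+Y)\,Y(Y+1).
\]
This is a non-zero multiple of the product of the three dual lines and the two rows. The count $N+t\le\deg J\le3\Delta-1$ reads $5\le5$, and the bound $N\le3\delta+2t-1=3$ of the lemma is attained.

The other alternative appears for $P=\{(b,0):b\in B\}$ and $T=\{0\}$. Here $W=Y$ and $K=X$ work, since $K+bW=L_{b,0}$, and $J=XY-YX=0$. The dual lines all pass through the origin, which is the dual form of the collinearity of $P$.
\end{example}

In general $K$ cannot be found by inspection. The starting point is that one field is tangent to all dual lines at once: on $X=d-bY$ we have, because $b^p=b$ and $d^p=d$,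
\begin{equation}\label{eq:frob}
X^p-X=(d-bY)^p-(d-bY)=-b\,(Y^p-Y),
\end{equation}
so $(X^p-X,\,Y^p-Y)$ is such a field. Its degree $p$ is too large. We shall multiply it by a suitable $W$, reduce the first component modulo the product of the dual lines, and find that the factor $Y^p-Y$ can be canceled.

The following standard facts are used. The ring $\mathbb{F}_p[X,Y]$ has unique factorization and linear polynomials are prime in it, so a non-zero polynomial divisible by $m$ pairwise non-proportional linear polynomials has degree at least $m$. A polynomial $f$ is divisible by $L_{b,d}$ if and only if $f(d-bY,Y)$ is the zero polynomial (the factor theorem over $\mathbb{F}_p[Y]$). One has $X^p-X=\prod_{x\in\mathbb{F}_p}(X-x)$. Finally, if $\deg f<p$ and $\partial_Xf=0$, then $f\in\mathbb{F}_p[Y]$, because $\partial_X(X^iY^j)=iX^{i-1}Y^j$ and $i\ne0$ in $\mathbb{F}_p$ for $0<i<p$; the same holds with $X$ and $Y$ exchanged.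

\subsection*{Proof of Lemma~\ref{lem:core}}

We may assume $N\ge1$. Put $M=M(P,T)$ and $R=\prod_{(b,d)\in P}L_{b,d}$. This polynomial is monic in $X$ of degree $N$, has total degree $N$, and satisfies
\[
R(X,y_0)=\prod_{x\in\mathbb{F}_p}(X-x)^{P_{y_0}(x)}\qquad(y_0\in\mathbb{F}_p).
\]

\emph{Step 1: the multiplier $W$.} If $\pi_{y_0}$ is injective on $P$, then $R(X,y_0)$ divides $X^p-X$. We want $W\neq0$ of small degree such that
\begin{equation}\label{eq:rowdiv}
R(X,y_0)\ \text{ divides }\ W(X,y_0)(X^p-X)\quad\text{for every }y_0\in\mathbb{F}_p .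
\end{equation}
On the rows in $T$ we have no control over multiplicities, so we let $W$ vanish there identically. On a row $y_0\notin T$ it suffices that
\[
\rho_{y_0}=\prod_x(X-x)^{\max(P_{y_0}(x)-1,0)}
\]
divide $W(X,y_0)$, since $X^p-X$ supplies one further factor $X-x$ for each $x$. For $w\in\mathbb{F}_p[X,Y]$ the remainder of $w(X,y_0)$ modulo $\rho_{y_0}$ has $\deg\rho_{y_0}$ coefficients, each a linear function of $w$. Requiring $\rho_{y_0}\mid w(X,y_0)$ for all $y_0\in\mathbb{F}_p\setminus T$ is therefore a system of $M$ homogeneous linear equations. The polynomials of degree at most $\delta$ form a space of dimension $(\delta+1)(\delta+2)/2>M$, so there is a solution $w\ne0$ with $\deg w\le\delta$. Then $W=w\prod_{\tau\in T}(Y-\tau)$ is non-zero, has degree at most $\Delta$, and satisfies \eqref{eq:rowdiv}.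

\emph{Step 2: the component $K$.} Divide by $R$ with respect to $X$:
\[
W\,(X^p-X)=R\,R_1+H,\qquad\deg_XH<N .
\]
Each step of the division removes a leading term $c(Y)X^k$, $k\ge N$, by subtracting $c(Y)X^{k-N}R$, which has the same total degree $\deg c+k$. Hence the bound $p+\Delta$ on the total degree is preserved, and $\deg H\le p+\Delta$. For $y_0\in\mathbb{F}_p$, \eqref{eq:rowdiv} shows that $R(X,y_0)$, of degree $N$, divides $H(X,y_0)$, of degree less than $N$; so $H(X,y_0)=0$. Thus each coefficient of $H$ as a polynomial in $X$ vanishes on all of $\mathbb{F}_p$ and is divisible by $Y^p-Y$. Writing $H=(Y^p-Y)K$, we have $\deg K\le\Delta$ and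
\[
W\,(X^p-X)=R\,R_1+(Y^p-Y)\,K .
\]
Substitute $X=d-bY$ with $(b,d)\in P$. Then $R$ becomes $0$, and by \eqref{eq:frob} we obtain $(Y^p-Y)\,(K+bW)(d-bY,Y)=0$ in $\mathbb{F}_p[Y]$. Canceling $Y^p-Y$ gives
\begin{equation}\label{eq:tangent}
L_{b,d}\mid K+bW\qquad\big((b,d)\in P\big).
\end{equation}

\emph{Step 3: invariant lines.} A line may satisfy \eqref{eq:tangent} for the uninformative reason that it divides both $K$ and $W$, and the analysis of $J=0$ requires coprime components. So we remove the common factor. Let $G=\gcd(K,W)$, $\gamma=\deg G\le\Delta$, $K=GK_0$, $W=GW_0$. Then $K_0,W_0$ are coprime, $W_0\neq0$, and both have degree at most $\Delta-\gamma<p$. Put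
\[
\Theta=K_0\partial_X+W_0\partial_Y,\qquad J=K_0\,\Theta W_0-W_0\,\Theta K_0 .
\]
A derivative lowers the degree by at least $1$, so $\deg J\le3(\Delta-\gamma)-1$ if $J\ne0$.

Consider the $N+t$ pairwise non-proportional linear polynomials $L_{b,d}$, $(b,d)\in P$, and $Y-\tau$, $\tau\in T$. At most $\gamma$ of them divide $G$. Let $L$ be one that does not. Then $L\mid\Theta L$. Indeed, for $L=L_{b,d}$ we have $G\,\Theta L=K+bW$, which $L$ divides by \eqref{eq:tangent}; for $L=Y-\tau$ we have $G\,\Theta L=W$, which $L$ divides by construction; and $L$ is a prime not dividing $G$. By the product rule, $\Theta(Lf)=f\,\Theta L+L\,\Theta f$ is divisible by $L$, so $\Theta$ maps multiples of $L$ to multiples of $L$.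

It follows that $L\mid J$. For $L=L_{b,d}$, the polynomial $\Theta L=K_0+bW_0$ is a multiple of $L$, hence so is its image $\Theta K_0+b\,\Theta W_0$, and
\[
J=(K_0+bW_0)\,\Theta W_0-W_0\,(\Theta K_0+b\,\Theta W_0).
\]
For $L=Y-\tau$, the polynomial $\Theta L=W_0$ and its image $\Theta W_0$ are multiples of $L$, and each term of $J$ contains one of them.

\emph{Step 4: the case $J\neq0$.} At least $N+t-\gamma$ of the linear polynomials divide $J$, so $N+t-\gamma\le3\Delta-3\gamma-1$. Hence $N\le3\Delta-t-1=3\delta+2t-1$.

\emph{Step 5: the case $J=0$.} We show that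
\begin{equation}\label{eq:linear}
K_0=\kappa X+f,\qquad W_0=\kappa Y+e\qquad\text{for some }\kappa,e,f\in\mathbb{F}_p .
\end{equation}
If $K_0=0$, coprimality makes $W_0$ a non-zero constant, and \eqref{eq:linear} holds with $\kappa=f=0$. Let $K_0\ne0$. From $K_0\,\Theta W_0=W_0\,\Theta K_0$ and coprimality, $W_0$ divides $\Theta W_0=K_0\,\partial_XW_0+W_0\,\partial_YW_0$. Hence $W_0$ divides $K_0\,\partial_XW_0$, and then $\partial_XW_0$. As $\deg\partial_XW_0<\deg W_0$, this forces $\partial_XW_0=0$, and $\deg W_0<p$ gives $W_0\in\mathbb{F}_p[Y]$. In the same way $K_0$ divides $\Theta K_0=K_0\,\partial_XK_0+W_0\,\partial_YK_0$, hence divides $\partial_YK_0$, so $\partial_YK_0=0$ and $K_0\in\mathbb{F}_p[X]$. Now $\Theta W_0=W_0W_0'(Y)$ and $\Theta K_0=K_0K_0'(X)$, so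
\[
0=J=K_0W_0\big(W_0'(Y)-K_0'(X)\big).
\]
A polynomial in $Y$ that equals a polynomial in $X$ is a constant $\kappa$. The polynomials $W_0-\kappa Y$ and $K_0-\kappa X$ have zero derivative and degree less than $p$, so they are constants, which proves \eqref{eq:linear}.

At least $N-\gamma\ge N-\Delta$ points $(b,d)\in P$ have $L_{b,d}\nmid G$, and for these $L_{b,d}$ divides $K_0+bW_0=\kappa(X+bY)+f+be=\kappa L_{b,d}+(\kappa d+f+be)$. The constant in parentheses must vanish: $eb+\kappa d+f=0$. Since $W_0\neq0$, the pair $(e,\kappa)$ is not $(0,0)$, so this is the equation of a line in the $(b,d)$-plane. It contains all these points. \hfill$\square$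

\begin{remark}
The hypothesis $\Delta<p$ enters only in Step 5, through the derivatives. It cannot be relaxed to $\Delta\le p$: for $p\ge3$, $P=\mathbb{F}_p^2$, $T=\mathbb{F}_p$ and $\delta=0$, the excess is an empty sum, $N=p^2>2p-1$, and lines have only $p<p^2-p$ points.
\end{remark}

\section{Counting directions and quotients}\label{sec:dir}

\begin{proof}[Proof of Theorem~\ref{thm:dir}]
Let $T=\operatorname{dir}(P,Q)\cap\mathbb{F}_p$ and $t=|T|$. Let $(\lambda,k)=(2,22)$ in the general case and $(\lambda,k)=(1,13)$ in the case $Q=-P$. It suffices to show $t\ge N/k$, so suppose $t<N/k$.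

For integers $\mu\ge0$ we have $\max(\mu-1,0)\le\frac12(\mu^2-\mu)$: both sides vanish for $\mu\le1$, and $\mu/2\ge1$ for $\mu\ge2$. Summing over $x$ and $y$ and using \eqref{eq:energy},
\[
2M(P,T)\le\sum_{y\in\mathbb{F}_p\setminus T}\big(E_y(P)-N\big)\le\lambda tN .
\]
So $\delta=\lfloor\sqrt{\lambda tN}\rfloor$ is admissible in Lemma~\ref{lem:core}, because $(\delta+1)(\delta+2)>(\delta+1)^2>\lambda tN$. From $t<N/k$ we get $\delta<\sqrt{\lambda/k}\,N$. The values are
\[
\begin{array}{lll}
k=13:&\delta<N/\sqrt{13}<0.2774\,N,&t<0.0770\,N,\\[2pt]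
k=22:&\delta<N/\sqrt{11}<0.3016\,N,&t<0.0455\,N.
\end{array}
\]
Thus $\Delta=\delta+t$ is less than $0.3544\,N$ in the first case and less than $0.3471\,N$ in the second, and in both cases $\Delta<0.3544\cdot\frac{14}5\,p<p$; this is the only use of the bound $N\le\frac{14}5p$. Lemma~\ref{lem:core} applies. Its first alternative fails because $3\delta+2t$ is less than $0.9862\,N$ and $0.9958\,N$, respectively. Its second alternative gives a line with at least $N-\Delta>0.64\,N$ points of $P$, contrary to the hypothesis on lines.
\end{proof}

The first alternative is excluded by the inequality $3/\sqrt k+2/k<1$ when $\lambda=1$. The left side decreases in $k$ and exceeds $1$ at $k=12$, which explains the value $13$. The constant $26$ of Theorem~\ref{thm:main} is $13$ times the factor $2$ lost in passing from $B$ to $B'$.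

\begin{proof}[Proof of Theorem~\ref{thm:quot}]
If one of the sets is a single element, $B\times D$ lies on a line and Theorem~\ref{thm:dir} does not apply, but a direct count does. If $B=\{b\}$, then $T(B,D)$ is the dilate of $2D$ by $(2b)^{-1}$, so it has $|2D|\ge|D|=N$ elements. If $D=\{d\}$, then $T(B,D)=\{2d/\sigma:\sigma\in2B\}$, and $2d\neq0$ since $d\ne0$ and $p$ is odd, so it has $|2B|\ge|B|=N$ elements.

Let $|B|,|D|\ge2$ and $P=B\times D$. A vertical line contains at most $|D|$ points of $P$, and any other line contains at most one point for each $b\in B$. So every line contains at most $\max(|B|,|D|)\le N/2<\frac35N$ points of $P$. Theorem~\ref{thm:dir} with $Q=-P$ and \eqref{eq:Tdir} give $|T(B,D)|\ge N/13$.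
\end{proof}

\section{Covering the field, and the role of zero}\label{sec:cover}

\begin{proof}[Proof of Theorem~\ref{thm:main}]
For $p=2$ the product of the cardinalities is at most $1$ and the hypothesis fails, so $p$ is odd. The set $(2A)(2B)+(2C)(2D)$ is unchanged when $A$ is exchanged with $B$ and simultaneously $C$ with $D$, and this exchanges $|A||C|$ with $|B||D|$. So we may write $|A||C|=\alpha p$ and $|B||D|=\beta p$ with $\alpha\ge\beta$ and $\alpha\beta\ge26$.

If $\beta>\frac{14}5$, then $2/\beta<\frac57$; and $\alpha^2\ge\alpha\beta\ge26$ gives $1/\alpha<\frac15$. Hence $2/\beta+1/\alpha<\frac{32}{35}<1$, and Proposition~\ref{prop:three} applies.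

If $\beta\le\frac{14}5$, take $B'$ as in Corollary~\ref{cor:reduce} and put $N=|B'||D|$, so that $\beta p/2\le N\le\beta p\le\frac{14}5p$. By Theorem~\ref{thm:quot},
\[
|T(B',D)|\ge\frac N{13}\ge\frac{\beta p}{26}\ge\frac p\alpha=\frac{p^2}{|A||C|},
\]
and Corollary~\ref{cor:reduce} gives \eqref{eq:cover}.
\end{proof}

\begin{proof}[Proof of Theorem~\ref{thm:planar}]
The vectors $q+q'$ with $q,q'\in P$ are non-zero because $P\cap(-P)=\emptyset$, and their directions form $\operatorname{dir}(P,-P)$. By Theorem~\ref{thm:dir} there are at least $|P|/13\ge p^2/|U|$ of these, and Lemma~\ref{lem:cover} finishes the proof.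
\end{proof}

In the proof of Theorem~\ref{thm:main} the exclusion of $0$ is used in two places: $0\notin B$ in the choice of $B'$, and $0\notin D$ in the case $D=\{d\}$ of Theorem~\ref{thm:quot}. Because of the initial exchange, the same is asked of $A$ and $C$. The second use is essential. For $D=\{0\}$ the set $T(B',D)$ collapses to $\{0\}$, and the conclusion itself can fail, however large the constant.

\begin{proposition}\label{prop:zero}
For every $c>0$ and every sufficiently large prime $p$ there are sets $A,B,C,D\subseteq\mathbb{F}_p$ with $|A||B||C||D|>cp^2$ and $(2A)(2B)+(2C)(2D)\ne\mathbb{F}_p$.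
\end{proposition}

\begin{proof}
Let $m=\lceil\sqrt{2cp}\,\rceil$, which is less than $p$ for large $p$, and take $A=B=\{1,\dots,m\}$, $C=\mathbb{F}_p$, $D=\{0\}$. The product of the cardinalities is $m^2p\ge2cp^2>cp^2$. Since $(2C)(2D)=\{0\}$, the set in question is $(2A)(2B)$, and each of its elements is the residue of an integer $xy$ with $1\le x,y\le2m$. By Erd\H{o}s's multiplication table theorem \cite{erdos}, the number of distinct products $xy$ with $1\le x,y\le n$ is $o(n^2)$ as $n\to\infty$. So $|(2A)(2B)|=o(m^2)=o(p)$, which is less than $p$ for large $p$.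
\end{proof}

\begin{thebibliography}{9}

\bibitem{equation}
\emph{The equation $x_1x_2=x_3x_4+\lambda$ in fields of prime order and applications},
\texttt{http://oa.las.ac.cn/oainone/service/workdown/RO202412230011264WH}.

\bibitem{erdos}
P.~Erd\H{o}s, the multiplication table theorem, 1955.

\end{thebibliography}
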